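# A homogeneous countably compact Čech-complete space that is not ultracomplete

## 1. Evidence for "yes": local compactness, paracompactness, and $\omega_1^\omega$

All spaces are Tychonoff. A space is *homogeneous* if any point can be moved to any other by a homeomorphism of the space onto itself. Our subject is whether every homogeneous, countably compact, Čech-complete space must be ultracomplete. The answer one would first guess is yes. This section says what the words mean and tests the guess on cases that can be done by hand.

A *compactification* $bX$ of $X$ is a compact Hausdorff space containing $X$ as a dense subspace, and $bX\setminus X$ is its *remainder*. The Čech–Stone compactification $\beta X$ is the one for which every continuous map of $X$ into a compact Hausdorff space extends over $\beta X$. A space is *countably compact* if every sequence in it has a cluster point, that is, a point each of whose neighborhoods contains terms with infinitely many indices.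

**Definition 1.** $X$ is *Čech-complete* if $X$ is a $G_\delta$-subset of $\beta X$. $X$ is *ultracomplete* (equivalently, strongly complete in the sense of Ponomarev and Tkachuk) if it has a countable outer base in $\beta X$: there are open sets $U_n\supset X$ in $\beta X$ ($n\in\omega$) such that every open $U\subset \beta X$ with $X\subset U$ contains some $U_n$.

Ultracomplete implies Čech-complete: if $y\in\beta X\setminus X$, the open set $\beta X\setminus\{y\}$ contains some $U_n$, so $\bigcap_nU_n=X$.

**Definition 2.** A space $Y$ is *hemicompact* if there are compact sets $H_n\subset Y$ ($n\in\omega$) such that every compact $L\subset Y$ lies in some $H_n$. Replacing $H_n$ by $H_0\cup\dots\cup H_n$, we may assume $H_n\subset H_{n+1}$.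

The real line is hemicompact, by $H_n=[-n,n]$. A hemicompact space is $\sigma$-compact (look at singletons $L$). The converse fails, as Test 3 below will show. A closed subspace $F$ of a hemicompact space is hemicompact, by the sets $F\cap H_n$.

**Definition 3.** A space is *$\omega$-bounded* if every countable subset has compact closure. It is *zero-dimensional* if it has a base of clopen sets.

An $\omega$-bounded space is countably compact, since any sequence has a cluster point in the compact closure of its set of terms. The standard example is $\omega_1$ with the order topology (all ordinals carry it): a countable set of countable ordinals lies in some $[0,\eta]$ with $\eta<\omega_1$, and $[0,\eta]$ is compact.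

The following lemma translates both kinds of completeness into properties of the remainder, and lets us choose the compactification.

**Lemma 1.** Let $bX$ be a compactification of $X$. Then $X$ is ultracomplete iff $bX\setminus X$ is hemicompact. If $bX\setminus X$ is $\sigma$-compact, then $X$ is Čech-complete.

*Proof.* Let $f:\beta X\to bX$ be the continuous extension of the identity of $X$. It is onto, because its image is compact and contains the dense set $X$. We need
$$f^{-1}(bX\setminus X)=\beta X\setminus X. \tag{1}$$
This is Engelking, *General Topology*, 3.5.7, and here is an argument. The inclusion $\subset$ holds since $f$ is the identity on $X$. For $\supset$, suppose $y\in\beta X\setminus X$ and $f(y)=x\in X$. Choose an open $U\ni x$ in $\beta X$ with $y\notin\overline U$, and an open $W$ in $bX$ with $W\cap X=U\cap X$. Then $f^{-1}(W)\setminus\overline U$ is an open set containing $y$, so it contains some $x'\in X$. But $x'=f(x')\in W\cap X=U\cap X$, a contradiction.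

**Step 1: outer base gives hemicompactness.** Let $\{U_n\}$ be a countable outer base and put $H_n=f(\beta X\setminus U_n)$, a compact subset of $bX\setminus X$ by (1). If $L\subset bX\setminus X$ is compact, then $\beta X\setminus f^{-1}(L)$ is open and contains $X$, so it contains some $U_n$. Hence $f^{-1}(L)\subset\beta X\setminus U_n$, and $L=f(f^{-1}(L))\subset H_n$.

**Step 2: hemicompactness gives an outer base.** Let $(H_n)$ witness hemicompactness of $bX\setminus X$. Each $\beta X\setminus f^{-1}(H_n)$ is open and contains $X$. If $U\supset X$ is open in $\beta X$, then $f(\beta X\setminus U)$ is a compact subset of $bX\setminus X$, so it lies in some $H_n$, and then $U\supset\beta X\setminus f^{-1}(H_n)$.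

**Step 3: the statement about Čech-completeness.** If $bX\setminus X=\bigcup_nK_n$ with $K_n$ compact, then $X=\bigcap_n(\beta X\setminus f^{-1}(K_n))$ by (1), a $G_\delta$. $\square$

So the gap between the two notions is the gap between "$\sigma$-compact" and "hemicompact" for the remainder. Now the tests.

**Test 1: locally compact spaces.** If $X$ is compact, the remainder is empty. If $X$ is locally compact and not compact, its one-point compactification has a one-point remainder. So locally compact spaces are ultracomplete. In particular $\omega_1$ is, with compactification $\omega_1+1$. It is not homogeneous: $0$ is isolated and $\omega$ is not.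

**Test 2: paracompact spaces.** A paracompact countably compact space is compact, by a textbook theorem, hence ultracomplete. So a counterexample cannot be paracompact.

**Test 3: without countable compactness.** Let $D=\mathbb Z$ be discrete, with one-point compactification $D^*=D\cup\{*\}$. The space $D^\omega$ is homogeneous, by translations. Its remainder in $(D^*)^\omega$ is $R=\bigcup_i\pi_i^{-1}(*)$, which is $\sigma$-compact, so $D^\omega$ is Čech-complete. But $R$ is not hemicompact. Let $H_n\subset R$ be compact, let $r=(*,0,0,\dots)\in R$, and let
$$V_n=\{y: y(0)=*\text{ or }|y(0)|\ge n;\ y(i)=0\text{ for }1\le i\le n\},$$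
a decreasing open local base at $r$. The set $R\cap V_n$ is dense in $V_n$ (change a far coordinate to $*$), and $V_n$ contains points outside $R$. So the closed set $H_n\subset R$ does not contain $R\cap V_n$. Pick $y_n\in (R\cap V_n)\setminus H_n$. Then $y_n\to r$, and the compact set $\{r\}\cup\{y_n:n\in\omega\}\subset R$ lies in no $H_n$. Countable compactness therefore cannot be dropped.

**Test 4: a countable power of $\omega_1$.** The space $\omega_1^\omega$ is homogeneous (proved in Section 2). It is $\omega$-bounded: a countable set lies in some compact $\prod_i[0,\eta_i]$. It is not locally compact, since a compact neighborhood of a point would project onto $\omega_1$ in almost all coordinates. Its remainder in $(\omega_1+1)^\omega$ is the set of $y$ with some $y(i)=\omega_1$. Put $H_n=\{y: y(i)=\omega_1\text{ for some }i\le n\}$, a compact set. Suppose a compact $L$ in the remainder lies in no $H_n$, and pick $y_n\in L\setminus H_n$. Then $y_n(i)<\omega_1$ whenever $n\ge i$. For fixed $i$, these countable ordinals lie in some compact first countable $[0,\eta]$ with $\eta<\omega_1$, so every infinite set of indices contains an infinite set along which $y_n(i)$ converges to a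 point of $\omega_1$. Diagonalizing over $i$, we get a subsequence converging to a point of $\omega_1^\omega$. That point is in $L$, since $L$ is closed, which is a contradiction. So $\omega_1^\omega$ is ultracomplete.

Compare Tests 3 and 4. In Test 3 a sequence escaping the $H_n$ could converge inside the remainder; in Test 4 it could not. The evidence for "yes" is decent, and the guess is nevertheless wrong.

**Theorem 1 (ZFC).** There is a homogeneous Čech-complete space $X$ that is countably compact but not ultracomplete. Moreover $X$ can be taken $\omega$-bounded, first countable, zero-dimensional, and of weight $\omega_1$. The weight $\omega_1$ is least possible.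

**Theorem 2.** If $Z_i$ ($i\in\omega$) are nonempty, first countable and countably compact, then $\prod_iZ_i$ is ultracomplete iff every $Z_i$ is ultracomplete.

The space in Theorem 1 has the form $X=Z^\omega$.

## 2. Homogeneity of powers of spaces with many isolated points

Making a space homogeneous by hand looks painful. The next lemma makes it cheap.

**Lemma 2.** Let $E$ be a first countable zero-dimensional Hausdorff space without isolated points such that every nonempty open subset of $E$ contains a clopen subset of $E$ homeomorphic to $E$. Then $E$ is homogeneous.

*Proof.* Let $x,x'\in E$, with decreasing clopen local bases $(N_n)$ and $(N_n')$. We build decreasing clopen sets $A_n\ni x$ and $B_n\ni x'$, shrinking to $x$ and $x'$, and homeomorphisms $h_n:E\setminus A_n\to E\setminus B_n$, each extending the previous one. Start with $A_0=B_0=E$ and $h_0=\emptyset$. The difficulty is that $A_n$ minus a small neighborhood of $x$ need not resemble $B_n$ minus a small neighborhood of $x'$. We therefore send each leftover into a small clopen copy of $E$ on the other side.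

**Step 1: move the part of $A_n$ away from $x$ into $B_n$.** Choose a clopen $A'$ with $x\in A'\subset A_n\cap N_n$. Since $x'$ is not isolated, $B_n\setminus\{x'\}$ is nonempty and open, so there are a clopen $V\subset B_n\setminus\{x'\}$ and a homeomorphism $\varphi:E\to V$. Let $C=\varphi(A_n\setminus A')$. It is clopen in $V$, hence in $E$, and $x'\notin C$.

**Step 2: move the part of $B_n$ still unused and away from $x'$ back into $A'$.** Choose a clopen $B_{n+1}$ with $x'\in B_{n+1}\subset(B_n\setminus C)\cap N_n'$. Choose a clopen $V'\subset A'\setminus\{x\}$ and a homeomorphism $\psi:E\to V'$. Let $C'=\psi\big((B_n\setminus C)\setminus B_{n+1}\big)$, a clopen subset of $A'$ missing $x$, and let $A_{n+1}=A'\setminus C'\ni x$.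

**Step 3: extend $h_n$.** Put $h_{n+1}=h_n\cup\varphi|_{A_n\setminus A'}\cup\psi^{-1}|_{C'}$. Its domain is $(E\setminus A_n)\cup(A_n\setminus A')\cup C'=E\setminus A_{n+1}$, and its range is $(E\setminus B_n)\cup C\cup\big((B_n\setminus C)\setminus B_{n+1}\big)=E\setminus B_{n+1}$. In domain and in range the three pieces are disjoint and clopen, so $h_{n+1}$ is a homeomorphism.

**Step 4: pass to the limit.** Since $A_{n+1}\subset N_n$ and $B_{n+1}\subset N_n'$, the sets $A_n$ and $B_n$ form local bases at $x$ and $x'$, with $\bigcap_nA_n=\{x\}$ and $\bigcap_nB_n=\{x'\}$. So $h=\bigcup_nh_n\cup\{(x,x')\}$ is a bijection of $E$. As $h$ maps $E\setminus A_n$ onto $E\setminus B_n$, it maps $A_n$ onto $B_n$. It is a homeomorphism between the complements of $x$ and of $x'$, because it agrees with $h_n$ on the open set $E\setminus A_n$. It is continuous at $x$, and $h^{-1}$ at $x'$, because $h(A_n)=B_n$. $\square$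

**Corollary 1.** Let $Z$ be first countable and zero-dimensional, with at least two points and with a dense set of isolated points. Then $Z^\omega$ is homogeneous.

*Proof.* $Z^\omega$ is first countable, zero-dimensional and Hausdorff, and it has no isolated points since $|Z|\ge2$. A nonempty open set contains some $U_0\times\dots\times U_k\times Z\times Z\times\cdots$ with $U_i$ nonempty open in $Z$. Choose isolated points $d_i\in U_i$. Then $\{d_0\}\times\dots\times\{d_k\}\times Z\times Z\times\cdots$ is clopen and homeomorphic to $Z^\omega$. Apply Lemma 2. $\square$

For $Z=\omega_1$ the isolated points are $0$ and the successors, and they are dense. So $\omega_1^\omega$ is homogeneous, as claimed in Test 4.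

The factor $Z$ need not be homogeneous itself. If some non-homogeneous $Z$ refutes the guess, its power may refute it homogeneously, provided the power keeps the failure. Theorem 2 deals with this.

## 3. Countable products of first countable factors

**Proof of Theorem 2.** Let $X=\prod_iZ_i$ and $Y_i=\beta Z_i\setminus Z_i$. The space $\prod_i\beta Z_i$ is a compactification of $X$ with remainder $\bigcup_i\pi_i^{-1}(Y_i)$.

**Step 1: ultracompleteness passes to factors.** If $X$ is ultracomplete, this remainder is hemicompact by Lemma 1. Fix $i$ and points $z_j\in Z_j$ for $j\ne i$. The points of the remainder with $j$-th coordinate $z_j$ for all $j\neq i$ form a closed subset of it, homeomorphic to $Y_i$. So $Y_i$ is hemicompact, and $Z_i$ is ultracomplete by Lemma 1.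

**Step 2: for the converse, name candidate compact sets.** Let $Y_i$ be hemicompact, witnessed by an increasing sequence $(H^i_n)_n$. Put $\mathcal H_n=\bigcup_{i\le n}\pi_i^{-1}(H^i_n)$, a compact subset of the remainder. Suppose some compact subset $L$ of the remainder lies in no $\mathcal H_n$. Pick $y_n\in L\setminus\mathcal H_n$, so that
$$y_n(i)\notin H^i_n\quad\text{for } i\le n. \tag{2}$$

**Step 3: find cluster points in $Z_i$, coordinate by coordinate.** We claim that for each $i$ and each infinite $N\subset\omega$, the sequence $(y_n(i))_{n\in N}$ has a cluster point in $Z_i$. If $y_n(i)\in Z_i$ for infinitely many $n\in N$, use countable compactness of $Z_i$. Otherwise, after dropping finitely many terms, all terms are in $Y_i$. Suppose there is no cluster point in $Z_i$. A point of $\overline{\{y_n(i):n\in N\}}$ that is not a term is a cluster point of the sequence, so this closure lies in $Y_i$. It is compact, hence contained in some $H^i_m$. But for $n\in N$ with $n\ge\max(m,i)$, (2) gives $y_n(i)\notin H^i_n\supset H^i_m$, a contradiction.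

**Step 4: turn cluster points into limits.** For this we need each $z\in Z_i$ to have a countable local base in $\beta Z_i$. Let $O_n$ be open in $\beta Z_i$ such that the sets $O_n\cap Z_i$ form a local base at $z$ in $Z_i$. Given an open $W\ni z$ in $\beta Z_i$, choose an open $W'$ with $z\in W'\subset\overline{W'}\subset W$, and then $n$ with $O_n\cap Z_i\subset W'$. By density of $Z_i$, $O_n\subset\overline{O_n\cap Z_i}\subset\overline{W'}\subset W$. So $(O_n)$ is a local base at $z$ in $\beta Z_i$. Hence a cluster point in $Z_i$ is the limit of a subsequence. Inductively we get infinite sets $N_0\supset N_1\supset\cdots$ and points $p_i\in Z_i$ with $y_n(i)\to p_i$ as $n\to\infty$ in $N_i$.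

**Step 5: diagonalize.** Choose $n_0<n_1<\cdots$ with $n_j\in N_j$. Then $y_{n_j}\to p=(p_i)_i\in X$. But $L$ is closed in $\prod_i\beta Z_i$, so $p\in L\cap X=\emptyset$, a contradiction. Hence the remainder is hemicompact, and $X$ is ultracomplete by Lemma 1. $\square$

Can this argument be turned into a proof of the guess? Let $X$ be countably compact and Čech-complete, with remainder $\bigcup_nK_n$ in $\beta X$, where the $K_n$ are compact and increasing. Suppose a compact $L$ in the remainder lies in no $K_n$, and pick $y_n\in L\setminus K_n$. All cluster points of $(y_n)$ are in $L$, hence outside $X$. In Step 3 the compact closure was swallowed by one $H^i_m$, and this used hemicompactness of $Y_i$. For a $\sigma$-compact remainder nothing swallows it, and countable compactness of $X$ does not help, because it speaks of sequences in $X$ and our sequence is in the remainder. This is where the argument stops.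

**Remark.** By the theorem of Dow and Pearl (*Proc. Amer. Math. Soc.* 125 (1997), 2503–2510), $Z^\omega$ is homogeneous for every first countable zero-dimensional $Z$. Let $Z$ be nonempty, first countable, zero-dimensional, countably compact and Čech-complete. Then $Z$ is sequentially compact, hence so is $Z^\omega$, which is therefore countably compact. Also $Z^\omega=\bigcap_i\pi_i^{-1}(Z)$ is a $G_\delta$ in $(\beta Z)^\omega$; its preimage in $\beta(Z^\omega)$ is a $G_\delta$, and by (1) that preimage is $Z^\omega$. So $Z^\omega$ is a homogeneous countably compact Čech-complete space, which by Theorem 2 is ultracomplete exactly when $Z$ is. Both cases occur with $Z^\omega$ not locally compact: $\omega_1^\omega$ is ultracomplete, and the space of Theorem 1 is not. Our proof of Theorem 1 uses Corollary 1 and does not depend on this citation.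

So everything now rests on one factor. We need a space $Z$ that is first countable, zero-dimensional, $\omega$-bounded, with dense isolated points, and whose remainder in some compactification is $\sigma$-compact but not hemicompact.

## 4. Cylinders $K\times(\omega_1+1)$ with a piece of the top removed

There is a simple way to make a given space $Y_0$ the remainder of an $\omega$-bounded space.

**Lemma 3.** Let $K$ be compact Hausdorff, and let $Y_0\subset K$ be $\sigma$-compact and not hemicompact, with $K\setminus Y_0$ $\omega$-bounded. Then $Z_1=\big(K\times(\omega_1+1)\big)\setminus(Y_0\times\{\omega_1\})$ is $\omega$-bounded and Čech-complete but not ultracomplete.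

*Proof.* For $y\in Y_0$ the points $(y,\xi)\in Z_1$ converge to $(y,\omega_1)$ as $\xi\to\omega_1$, so $Z_1$ is dense in the compact space $K\times(\omega_1+1)$. The remainder is a copy of $Y_0$, and Lemma 1 gives the two completeness statements. A countable $S\subset Z_1$ lies in $(K\times[0,\eta])\cup(F\times\{\omega_1\})$ for some $\eta<\omega_1$ and some compact $F\subset K\setminus Y_0$. This set is compact and contained in $Z_1$. $\square$

Which $K$ and $Y_0$ will do? No metrizable $K$ will. In that case $K\setminus Y_0$ is metrizable and countably compact, hence compact, so $Y_0$ is open in $K$. Then $Y_0$ is hemicompact: if $Y_0=K$ this is trivial, and otherwise take $H_n=\{x:d(x,K\setminus Y_0)\ge1/(n+1)\}$, since a compact $L\subset Y_0$ has positive distance from $K\setminus Y_0$. For instance, $K=[0,1]$ with $Y_0=\mathbb Q\cap[0,1]$ fails because irrationals may converge to $0$.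

So let $K\setminus Y_0$ be the basic $\omega$-bounded noncompact space, a copy of $\omega_1$, whose isolated points we call $z_\alpha$ ($\alpha<\omega_1$) and whose limit points we call $p_\beta$ ($\beta<\omega_1$ a limit ordinal). Add a point $\infty\in Y_0$ to compactify it, and attach to each $z_\alpha$ a *column*, a sequence of isolated points $(\alpha,k)\in Y_0$ ($k<\omega$) converging to $z_\alpha$. A compact subset of $Y_0$ misses $z_\alpha$, so it meets each column in a finite set and lies under the graph of some function $f:\omega_1\to\omega$. If $Y_0$ is hemicompact, countably many functions $f_n$ bound all compact subsets of $Y_0$. We want compact sets $L_\beta\subset Y_0$ that defeat any countable family of bounds, while $Y_0$ stays $\sigma$-compact. The choice we still have is how the columns accumulate at the points $p_\beta$.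

## 5. Coherent finite-to-one functions on countable ordinals

Write $\Lambda$ for the set of nonzero limit ordinals $<\omega_1$. A function into $\omega$ is *finite-to-one* if each value is taken finitely often. Below $p_\beta$, the neighborhoods of $p_\beta$ will contain, up to finitely many columns and smaller pieces, the part of the columns above the graph of a function $e_\beta:\beta\to\omega$. These prescriptions must agree for different $\beta$ up to finite error.

**Lemma 4.** There are finite-to-one functions $e_\beta:\beta\to\omega$ ($\beta<\omega_1$) such that for $\gamma<\beta$ the set $\{\alpha<\gamma:e_\gamma(\alpha)\ne e_\beta(\alpha)\}$ is finite.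

*Proof* (classical). We use recursion on $\beta$, assuming the statement for all functions constructed earlier.

**Step 1: start and successors.** Put $e_0=\emptyset$ and $e_{\beta+1}=e_\beta\cup\{(\beta,0)\}$. Both properties are clearly kept, since $e_{\beta+1}$ extends $e_\beta$ by one value.

**Step 2: define $e_\beta$ at a limit, raising values to stay finite-to-one.** For $\beta\in\Lambda$ choose $0=\beta_0<\beta_1<\cdots$ with supremum $\beta$, and put
$$e_\beta(\alpha)=\max\big(e_{\beta_{n+1}}(\alpha),n\big)\qquad\text{for }\alpha\in[\beta_n,\beta_{n+1}).$$
The set $e_\beta^{-1}(k)$ meets only intervals $[\beta_n,\beta_{n+1})$ with $n\le k$. In each of these it consists of points with $e_{\beta_{n+1}}(\alpha)\le k$, finitely many. So $e_\beta$ is finite-to-one.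

**Step 3: check coherence at a limit.** On $[\beta_i,\beta_{i+1})$ the functions $e_\beta$ and $e_{\beta_{i+1}}$ differ only where $e_{\beta_{i+1}}(\alpha)<i$, at finitely many points, because $e_{\beta_{i+1}}$ is finite-to-one. For $i\le n$, $e_{\beta_{i+1}}$ and $e_{\beta_{n+1}}$ differ at finitely many points of that interval. Adding over $i\le n$, we see that $e_\beta$ and $e_{\beta_{n+1}}$ differ at finitely many points of $\beta_{n+1}$. For $\gamma<\beta$ pick $n$ with $\gamma\le\beta_{n+1}$ and use the coherence of $e_\gamma$ and $e_{\beta_{n+1}}$. $\square$

For example, each $e_n$ with $n<\omega$ is constantly $0$, and with $\beta_n=n$ we get $e_\omega(n)=\max(0,n)=n$. Then $e_{\omega+1}$ adds the value $0$ at $\omega$. With $\beta_0=0$ and $\beta_{n}=\omega+(n-1)$ for $n\ge1$, we get $e_{\omega\cdot2}(n)=n$ and $e_{\omega\cdot2}(\omega+j)=j+1$.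

Fix such functions from now on.

## 6. The compact space $K$

As a set,
$$K=\{(\alpha,k):\alpha<\omega_1,\ k\le\omega\}\cup\{p_\beta:\beta\in\Lambda\}\cup\{\infty\},$$
and we write $z_\alpha=(\alpha,\omega)$. When we write "$(\alpha,k)$ with $k<\omega$" we never mean $z_\alpha$. Put $C_\alpha=\{\alpha\}\times(\omega+1)$ and, for $\beta\in\Lambda$,
$$E_\beta=\{(\alpha,k):\alpha<\beta,\ e_\beta(\alpha)<k\le\omega\}\cup\{p_\gamma:\gamma\in\Lambda,\ \gamma\le\beta\}.$$
As a subbase take all sets $\{(\alpha,k)\}$ with $k<\omega$, all $C_\alpha$, all $E_\beta$, and all their complements. Then all these sets are clopen. With the sample functions above, $E_\omega=\{(n,k):n<k\le\omega\}\cup\{p_\omega\}$.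

**Lemma 5.** $K$ is a compact Hausdorff space of weight $\le\omega_1$ with a base of clopen sets. Each $C_\alpha$ and each $E_\beta$ is compact.

*Proof.* **Step 1: weight, base, Hausdorff.** There are $\omega_1$ subbasic sets, all clopen, which gives the weight and the clopen base. Distinct points are separated by clopen sets: the points $(\alpha,k)$, $k<\omega$, are isolated; $C_\alpha$ separates $z_\alpha$ from points outside $C_\alpha$; $E_\gamma$ separates $p_\gamma$ from $p_\beta$ for $\gamma<\beta$; and $E_\beta$ separates $p_\beta$ from $\infty$.

**Step 2: $C_\alpha$ is a convergent sequence, hence compact.** We show that a subbasic set containing $z_\alpha$ contains all but finitely many points of $C_\alpha$. Complements of singletons and the set $C_\alpha$ do so, and so does the complement of $C_\gamma$ for $\gamma\ne\alpha$. If $\alpha<\delta$, then $E_\delta$ contains $z_\alpha$ and all $(\alpha,k)$ with $k>e_\delta(\alpha)$. If $\alpha\ge\delta$, then $E_\delta\cap C_\alpha=\emptyset$, and the complement of $E_\delta$ contains $C_\alpha$. No other subbasic set contains $z_\alpha$.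

**Step 3: $E_\beta$ is compact, by induction on $\beta\in\Lambda$; this is where coherence enters.** Let $S$ be a subbasic set containing $p_\beta$. There are four cases.

1. If $S=K\setminus\{(\alpha,k)\}$, then $E_\beta\setminus S\subset\{(\alpha,k)\}$.
2. If $S=K\setminus C_\alpha$, then $E_\beta\setminus S\subset C_\alpha$.
3. If $S=K\setminus E_\delta$, then $\delta<\beta$ and $E_\beta\setminus S\subset E_\delta$, which is compact by induction.
4. If $S=E_\delta$, then $\delta\ge\beta$ and $E_\beta\setminus S=\{(\alpha,k):\alpha<\beta,\ e_\beta(\alpha)<k\le e_\delta(\alpha)\}$, which is finite by coherence.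

In each case $E_\beta\setminus S$ is a closed subset of a compact set, hence compact. Given an open cover of $E_\beta$, some member contains $p_\beta$, hence contains a finite intersection $S_1\cap\dots\cap S_m$ of such sets. What remains of $E_\beta$ lies in the compact set $\bigcup_j(E_\beta\setminus S_j)$ and is covered by finitely many members.

**Step 4: $K$ is compact.** The subbasic sets containing $\infty$ are exactly the complements of singletons $\{(\alpha,k)\}$, of sets $C_\alpha$ and of sets $E_\beta$, and these are all compact. Repeat the covering argument of Step 3 at the point $\infty$. $\square$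

To picture $K$, remove the isolated points $(\alpha,k)$. On the rest, the subbasic sets leave the traces $\{z_\alpha\}$, $\{z_\alpha:\alpha<\beta\}\cup\{p_\gamma:\gamma\le\beta\}$ and their complements (and trivial ones). These generate the order topology of the well-order in which the $z_\alpha$ are listed by index, each $p_\beta$ is placed immediately before $z_\beta$, and $\infty$ comes last. This is a copy of $\omega_1+1$.

Next we record how big the tails of $K$ are. Let $\rho(x)=\alpha$ for $x\in C_\alpha$, $\rho(p_\beta)=\beta$, $\rho(\infty)=\omega_1$, and
$$R_\xi=\{x\in K:\rho(x)\ge\xi\}.$$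
Note that $\rho\le\beta$ on $E_\beta$. For example, $R_0=K$ and $R_1=K\setminus C_0$. Let $Y_0=\{(\alpha,k):\alpha<\omega_1,\ k<\omega\}\cup\{\infty\}$.

**Lemma 6.**
(a) Every point of $K$ other than $\infty$ is a $G_\delta$ point.
(b) For $\xi<\omega_1$ the set $R_\xi$ is a closed $G_\delta$ in $K$.
(c) Every neighborhood of $\infty$ contains some $R_\xi$ with $\xi<\omega_1$. Hence $\infty$ is not a $G_\delta$ point.
(d) For $\beta\in\Lambda$, every neighborhood of $p_\beta$ contains $z_\alpha$ for all large enough $\alpha<\beta$.
(e) Every countable subset of $K\setminus Y_0$ lies in $E_\eta\setminus Y_0$ for all large enough $\eta\in\Lambda$, and $E_\eta\setminus Y_0$ is compact. So $K\setminus Y_0$ is $\omega$-bounded.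

*Proof.* (a) The points $(\alpha,k)$, $k<\omega$, are isolated. Further, $\{z_\alpha\}=C_\alpha\setminus\bigcup_{k<\omega}\{(\alpha,k)\}$ and $\{p_\beta\}=E_\beta\setminus\big(\bigcup_{\alpha<\beta}C_\alpha\cup\bigcup_{\delta\in\Lambda\cap\beta}E_\delta\big)$. In both cases countably many clopen sets are removed from a clopen set.

(b) We have $K\setminus R_\xi=\bigcup_{\alpha<\xi}C_\alpha\cup\{p_\beta:\beta\in\Lambda\cap\xi\}$, a countable union of compact sets. It is open: it contains the neighborhood $C_\alpha$ of each of its points in $C_\alpha$, and the neighborhood $E_\beta$ of each of its points $p_\beta$, because $\rho\le\beta<\xi$ on $E_\beta$.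

(c) A neighborhood of $\infty$ contains the complement of a finite union of sets $\{(\alpha,k)\}$, $C_\alpha$, $E_\beta$. If $\xi<\omega_1$ exceeds all indices $\alpha,\beta$ used, $R_\xi$ misses this union. The intersection of countably many neighborhoods of $\infty$ contains $R_\xi$ for some $\xi<\omega_1$ (take the supremum), and $z_\xi\in R_\xi$.

(d) Of the four kinds of subbasic sets listed in Step 3 above, the first contains all $z_\alpha$, the second all but one, the third contains $z_\alpha$ for $\delta\le\alpha<\beta$, and the fourth contains $z_\alpha$ for all $\alpha<\beta$.

(e) We have $K\setminus Y_0=\{z_\alpha:\alpha<\omega_1\}\cup\{p_\beta:\beta\in\Lambda\}$, and $E_\eta$ contains $z_\alpha$ for $\alpha<\eta$ and $p_\beta$ for $\beta\le\eta$. The set $E_\eta\setminus Y_0$ is the compact set $E_\eta$ minus isolated points of $K$, since $\infty\notin E_\eta$. $\square$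

## 7. $Y_0$ is $\sigma$-compact but not hemicompact

**Lemma 7.** $Y_0$ is $\sigma$-compact and not hemicompact.

*Proof.* **Step 1: exhaust $Y_0$ by horizontal slices; this uses that the $e_\beta$ are finite-to-one.** Put $K_n=\{(\alpha,k):\alpha<\omega_1,\ k\le n\}\cup\{\infty\}$. It meets each $C_\alpha$ in finitely many isolated points, so no $z_\alpha$ is in its closure. It meets $E_\beta$ in $\{(\alpha,k):\alpha<\beta,\ e_\beta(\alpha)<k\le n\}$. This is finite because $e_\beta(\alpha)<n$ holds for finitely many $\alpha$ only. So no $p_\beta$ is in the closure of $K_n$. The other points outside $K_n$ are isolated in $K$. Thus $K_n$ is closed in $K$, hence compact, and $Y_0=\bigcup_nK_n$.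

**Step 2: find many compact sets in $Y_0$; this uses coherence.** For $\beta\in\Lambda$ let
$$L_\beta=\{(\alpha,k):\alpha<\beta,\ k\le e_\beta(\alpha)\}\cup\{\infty\}\subset Y_0.$$
It meets each $C_\alpha$ in finitely many isolated points. It meets $E_\gamma$ in $\{(\alpha,k):\alpha<\min(\beta,\gamma),\ e_\gamma(\alpha)<k\le e_\beta(\alpha)\}$, which is finite by coherence. As in Step 1, $L_\beta$ is closed in $K$, hence compact.

**Step 3: no countable family of compact sets absorbs all $L_\beta$.** Suppose $(H_n)$ witnesses hemicompactness of $Y_0$. Since $\Lambda$ is uncountable, there are $n$ and an uncountable $B\subset\Lambda$ with $L_\beta\subset H_n$ for all $\beta\in B$. The set $H_n\cap C_\alpha$ is compact and misses $z_\alpha$, so it is finite. Let $f(\alpha)<\omega$ be an upper bound of $\{k:(\alpha,k)\in H_n\}$. If $\beta\in B$ and $\alpha<\beta$, then $(\alpha,e_\beta(\alpha))\in L_\beta\subset H_n$, so $e_\beta(\alpha)\le f(\alpha)$. The function $f:\omega_1\to\omega$ takes some value $m$ on an uncountable set $A$. Since $B$ is unbounded in $\omega_1$, there is $\beta\in B$ with $A\cap\beta$ infinite. Then $e_\beta\le m$ on an infinite set, contradicting that $e_\beta$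 is finite-to-one. $\square$

Is it necessary to use such elaborate functions? The constant functions $e_\beta\equiv0$ are coherent, and coherence is all that Lemma 5 used. But with them $Y_0$ is not $\sigma$-compact. Let $L\subset Y_0$ be compact and suppose that $L$ contains points $(\alpha,k)$ with $k\ge1$ for infinitely many $\alpha$. Let $\beta$ be the supremum of the first $\omega$ such $\alpha$. By the list of subbasic sets in Step 3 of Lemma 5, each neighborhood of $p_\beta$ contains, for some $\delta<\beta$ and for all but finitely many $\alpha\in[\delta,\beta)$, all but finitely many of the points $(\alpha,k)$ with $k\ge1$, and only finitely many points are removed in total from the columns that are not dropped. So it meets $L$, and $p_\beta\in L$, a contradiction. Hence each compact subset of $Y_0$ meets only finitely many columns at heights $\ge1$, and countably many such sets do not cover $Y_0$.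

## 8. Uncountable characters in the cylinder over $K$

Put $P=K\times(\omega_1+1)$. By Lemmas 3, 6(e) and 7, the space $Z_1=P\setminus(Y_0\times\{\omega_1\})$ is $\omega$-bounded and Čech-complete but not ultracomplete. Is $Z_1^\omega$ the space we want?

It is not, because it is not homogeneous. The point $((0,0),0)$ is isolated in $Z_1$, so the point of $Z_1^\omega$ with all coordinates equal to it has a countable local base. The point $(z_0,\omega_1)$ lies in the subspace $\{z_0\}\times(\omega_1+1)$ of $Z_1$, where it has no countable local base. So the constant sequence with value $(z_0,\omega_1)$ has none in $Z_1^\omega$.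

The remedy must be to remove all points of uncountable character. In $Z_1$ they are exactly the following:

1. $(z_\alpha,\omega_1)$ and $(p_\beta,\omega_1)$, because $\omega_1$ has no countable local base in $\omega_1+1$;
2. $(\infty,\xi)$ with $\xi<\omega_1$, because $\infty$ is not a $G_\delta$ in $K$ (Lemma 6(c)).

At any other point of $Z_1$ both coordinates are $G_\delta$ points of compact spaces, and so have countable character.

A point with a bad neighborhood system can be cured by collapsing a closed $G_\delta$ set containing it. In a compact space, if the fiber of a quotient map onto a compact Hausdorff space is a $G_\delta$, then the image point has countable character. So we look for closed $G_\delta$ sets to collapse that leave the points of $Y_0\times\{\omega_1\}$ alone.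

For $(z_\alpha,\omega_1)$, collapse a whole vertical segment over $z_\alpha$ ending at the top. For $(\infty,\xi)$, Lemma 6(c) says that any $G_\delta$ set of level $\xi$ containing it must contain a tail $R_{\xi'}\times\{\xi\}$ with $\xi'<\omega_1$. We collapse $R_\xi\times\{\xi\}$. The tails shrink as $\xi$ grows, so that on the top level $\xi=\omega_1$ only the one point $(\infty,\omega_1)$ is left of them. Since $(z_\alpha,\xi)$ is in the tail for $\xi\le\alpha$, the vertical segment over $z_\alpha$ should start at $\alpha+1$. Over $p_\beta$, the vertical segment $\{p_\beta\}\times[\beta,\omega_1]$ meets the tail $R_\beta\times\{\beta\}$ in the point $(p_\beta,\beta)$, so at limit levels the two sets are collapsed together. It must be checked that the resulting quotient is Hausdorff.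

## 9. The quotient $M$ of $K\times(\omega_1+1)$

Consider the following subsets of $P$, which we call *classes*:

* $Q_\beta=(\{p_\beta\}\times[\beta,\omega_1])\cup(R_\beta\times\{\beta\})$ for $\beta\in\Lambda$;
* $S_\xi=R_\xi\times\{\xi\}$ for $\xi\in\omega_1\setminus\Lambda$;
* $T_\alpha=\{z_\alpha\}\times[\alpha+1,\omega_1]$ for $\alpha<\omega_1$;
* the singletons $\{((\alpha,k),\xi)\}$ for $k<\omega$, $\alpha<\xi\le\omega_1$, and the singleton $\{(\infty,\omega_1)\}$.

For example, $S_0=K\times\{0\}$: the bottom level becomes one point. On level $1$, everything outside $C_0$ becomes one point.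

The classes partition $P$. Take a point $(x,\xi)$. If $\xi\le\rho(x)$ and $\xi<\omega_1$, it lies in $S_\xi$ or $Q_\xi$, and in no other class. Indeed $T_\alpha$ and the singletons $\{((\alpha,k),\xi)\}$ consist of points with second coordinate greater than $\rho(x)$, and the vertical part of $Q_\beta$ contains such a point only if $x=p_\beta$ and $\xi=\beta$. If $\xi=\omega_1\le\rho(x)$, the point is $(\infty,\omega_1)$. If $\xi>\rho(x)$, then $x\ne\infty$, the point is in no set $R_\zeta\times\{\zeta\}$, and it belongs to exactly one class: to $T_\alpha$ if $x=z_\alpha$, to $Q_\beta$ if $x=p_\beta$, to a singleton class if $x=(\alpha,k)$ with $k<\omega$.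

A subset of $P$ is *saturated* if it is a union of classes. We need enough clopen saturated sets to separate classes. For $\eta<\omega_1$, write $\eta=\lambda+n$ with $\lambda\in\Lambda\cup\{0\}$ and $n<\omega$, and extend the notation $E_\beta$ by
$$E_\eta=E_\lambda\cup\bigcup_{i<n}C_{\lambda+i},\qquad E_0=\emptyset.$$
This set is clopen, and
$$\rho\le\eta\text{ on }E_\eta,\qquad z_\alpha\in E_\eta\iff\alpha<\eta,\qquad p_\beta\in E_\eta\iff\beta\le\eta. \tag{3}$$
For the last equivalence, note that $p_\beta\in E_\eta$ iff $\beta\le\lambda$, and for a limit $\beta$ this is the same as $\beta\le\lambda+n$.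

**Lemma 8.** The following subsets of $P$ are clopen and saturated:

1. $\{(\alpha,k)\}\times J$, where $k<\omega$ and $J\subset(\alpha,\omega_1]$ is clopen;
2. $C_\alpha\times(\alpha,\omega_1]$ for $\alpha<\omega_1$;
3. $B_\eta=(K\times[0,\eta])\cup(E_\eta\times(\eta,\omega_1])$ for $\eta<\omega_1$.

Any two distinct classes are separated by one of them: it contains one class and is disjoint from the other.

*Proof.* All sets are clopen, since $[0,\eta]$ and $(\alpha,\omega_1]$ are clopen in $\omega_1+1$.

**Step 1: saturation.** A set of type 1 is a union of singleton classes. A set of type 2 is the union of $T_\alpha$ and singleton classes. For $B_\eta$ we go through the nontrivial kinds of classes with (3).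

* $T_\alpha$: if $\alpha<\eta$, then $z_\alpha\in E_\eta$ and $T_\alpha\subset B_\eta$. If $\alpha\ge\eta$, then $T_\alpha\subset\{z_\alpha\}\times(\eta,\omega_1]$ and $z_\alpha\notin E_\eta$, so $T_\alpha\cap B_\eta=\emptyset$.
* $Q_\beta$: if $\beta\le\eta$, then $p_\beta\in E_\eta$ and $R_\beta\times\{\beta\}\subset K\times[0,\eta]$, so $Q_\beta\subset B_\eta$. If $\beta>\eta$, then all second coordinates are $>\eta$, $p_\beta\notin E_\eta$ and $R_\beta\cap E_\eta=\emptyset$, so $Q_\beta\cap B_\eta=\emptyset$.
* $S_\xi$: if $\xi\le\eta$, then $S_\xi\subset B_\eta$. If $\xi>\eta$, then $R_\xi\cap E_\eta=\emptyset$, so $S_\xi\cap B_\eta=\emptyset$.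

Singleton classes need no check. Note that $(\infty,\omega_1)\notin B_\eta$.

**Step 2: separation.** Consider a class $\{((\alpha,k),\xi)\}$. It lies in the type 1 set with $J=(\alpha,\omega_1]$, which is disjoint from all classes except the $\{((\alpha,k),\xi')\}$. From such a class with $\xi'\ne\xi$ it is separated by choosing a clopen $J\subset(\alpha,\omega_1]$ with $\xi\in J$ and $\xi'\notin J$. Next, the type 2 set $C_\alpha\times(\alpha,\omega_1]$ contains $T_\alpha$ and misses every other $T_{\alpha'}$, every $Q_\beta$, every $S_\xi$, and $(\infty,\omega_1)$. The remaining classes get levels: $Q_\beta$ has level $\beta$, $S_\xi$ has level $\xi$, and $\{(\infty,\omega_1)\}$ has level $\omega_1$. Distinct classes have distinct levels. By Step 1, $B_\xi$ contains the class of level $\xi<\omega_1$ and misses all classes of greater level. $\square$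

Let $\mathcal C$ be the family of all sets in Lemma 8, let $q:P\to2^{\mathcal C}$ be given by $q(u)(B)=1$ iff $u\in B$, and let $M=q(P)$. The map $q$ is continuous because the members of $\mathcal C$ are clopen, and its fibers are exactly the classes by Lemma 8. So $M$ is compact, Hausdorff and zero-dimensional. A clopen subset of $\omega_1+1$ is a finite union of intervals $(\gamma,\delta]$ and $[0,\delta]$, so there are $\omega_1$ of them, $|\mathcal C|\le\omega_1$, and $w(M)\le\omega_1$. Being a continuous map from a compact space to a Hausdorff space, $q:P\to M$ is closed. Hence $q(O)=M\setminus q(P\setminus O)$ is open for each saturated open $O$.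

Let
$$Y=q(Y_0\times\{\omega_1\}),\qquad Z=M\setminus Y.$$
The points of $Y_0\times\{\omega_1\}$ are singleton classes, so $q^{-1}(Y)=Y_0\times\{\omega_1\}$. The restriction of $q$ to this full preimage is a closed map onto $Y$, since $q(F\cap q^{-1}(Y))=q(F)\cap Y$ for closed $F\subset P$. It is also a continuous bijection, so $Y\cong Y_0$.

## 10. The factor $Z$: $\omega$-bounded, first countable, with dense isolated points

**Lemma 9.**
(i) $Z$ is dense in $M$, and $M\setminus Z=Y$ is $\sigma$-compact and not hemicompact.
(ii) $Z$ is $\omega$-bounded.
(iii) $Z$ is first countable.
(iv) The isolated points of $Z$ are dense in $Z$.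

*Proof.* **Step 1: (i), which makes $M$ a compactification of $Z$.** For $y\in Y_0$ and $\xi<\omega_1$ we have $q(y,\xi)\in Z$, and $q(y,\xi)\to q(y,\omega_1)$ as $\xi\to\omega_1$. So $Z$ is dense. The rest is Lemma 7 together with $Y\cong Y_0$.

**Step 2: (ii), by the argument for cylinders.** Lift a countable $S\subset Z$ to a countable
$$S'\subset P\setminus(Y_0\times\{\omega_1\})=(K\times\omega_1)\cup\big((K\setminus Y_0)\times\{\omega_1\}\big).$$
By Lemma 6(e), for large enough $\eta\in\Lambda$ the set $S'$ is contained in $(K\times[0,\eta])\cup\big((E_\eta\setminus Y_0)\times\{\omega_1\}\big)$, which is compact and disjoint from $q^{-1}(Y)$. Its image is a compact subset of $Z$ containing $S$.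

**Step 3: (iii), by checking that fibers over $Z$ are $G_\delta$.** If $q^{-1}(z)=\bigcap_nO_n$ with $O_n$ open in $P$, then $\{z\}=\bigcap_n\big(M\setminus q(P\setminus O_n)\big)$, so $z$ is a $G_\delta$ point of the compact Hausdorff space $M$, and $M$ has countable character at $z$. The fibers over $Z$ are all classes except the singletons in $Y_0\times\{\omega_1\}$.

* $\{((\alpha,k),\xi)\}$ with $\xi<\omega_1$: here $(\alpha,k)$ is isolated, and $\xi$ is a $G_\delta$ point of $\omega_1+1$.
* $T_\alpha$: $z_\alpha$ is a $G_\delta$ point by Lemma 6(a), and $[\alpha+1,\omega_1]$ is clopen.
* $S_\xi=R_\xi\times\{\xi\}$: $R_\xi$ is a $G_\delta$ by Lemma 6(b), and $\xi<\omega_1$.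
* $Q_\beta$: it is the union of $\{p_\beta\}\times[\beta,\omega_1]$ and $R_\beta\times\{\beta\}$. The first is a $G_\delta$ by Lemma 6(a) and because $[\beta,\omega_1]=\bigcap_{\gamma<\beta}(\gamma,\omega_1]$ with $\beta$ countable. The second is a $G_\delta$ by Lemma 6(b). A union of two $G_\delta$ sets is a $G_\delta$.

**Step 4: (iv), by reaching every kind of class from isolated points.** If $k<\omega$, $\alpha<\xi<\omega_1$ and $\xi$ is a successor, then $\{((\alpha,k),\xi)\}$ is a set of type 1, so $q((\alpha,k),\xi)$ is isolated in $M$. Let $D\subset Z$ be the set of these points. For a limit $\xi<\omega_1$ with $\xi>\alpha$, the successors between $\alpha$ and $\xi$ converge to $\xi$, so $q((\alpha,k),\xi)\in\overline D$ as well.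

* $T_\alpha$: the point $q(T_\alpha)=q(z_\alpha,\alpha+1)$ is the limit of $q((\alpha,k),\alpha+1)\in D$ as $k\to\infty$.
* $Q_\beta$: by Lemma 6(d), $q(Q_\beta)=q(p_\beta,\omega_1)$ is in the closure of $\{q(z_\alpha,\omega_1):\alpha<\beta\}=\{q(T_\alpha):\alpha<\beta\}\subset\overline D$.
* $S_\xi$ with $\xi\ge\omega$: here $\xi\notin\Lambda$ is a successor. Choose distinct $\alpha_i<\xi$ ($i<\omega$). The set $K_0$ of Lemma 7 is compact and its only non-isolated point is $\infty$, so $(\alpha_i,0)\to\infty$. Since $(\infty,\xi)\in S_\xi$, we get $q(S_\xi)=q(\infty,\xi)=\lim_iq((\alpha_i,0),\xi)\in\overline D$.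
* $S_\xi$ with $\xi<\omega$: $R_\xi=K\setminus\bigcup_{\alpha<\xi}C_\alpha$ is clopen and $\{\xi\}$ is open, so $S_\xi$ is a clopen class and $q(S_\xi)$ is isolated.

So every point of $Z$ is isolated or in $\overline D$. $\square$

## 11. The power $Z^\omega$

**Proof of Theorem 1.** Let $X=Z^\omega$.

**Step 1: homogeneity, and the size of $X$.** $Z$ has more than one point and is zero-dimensional as a subspace of $M$. By Lemma 9(iii), (iv) and Corollary 1, $X$ is homogeneous. It is first countable and zero-dimensional, and $w(X)\le w(M^\omega)\le\omega_1$.

**Step 2: $X$ is $\omega$-bounded, hence countably compact.** A countable $S\subset X$ is contained in $\prod_i\overline{\pi_i(S)}$, with closures taken in $Z$. By Lemma 9(ii) each factor is compact, so the closure of $S$ in $X$ is a closed subset of a compact set.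

**Step 3: $X$ is Čech-complete.** By Lemma 9(i), $M^\omega$ is a compactification of $X$. The remainder is $\bigcup_i\pi_i^{-1}(Y)$, and if $Y=\bigcup_nF_n$ with $F_n$ compact, it is the union of the countably many compact sets $\pi_i^{-1}(F_n)$. Apply Lemma 1.

**Step 4: $X$ is not ultracomplete, because its remainder contains a closed copy of $Y_0$.** Otherwise $M^\omega\setminus X$ would be hemicompact by Lemma 1. Fix $z\in Z$. The set
$$\big(M\times\{(z,z,\dots)\}\big)\cap(M^\omega\setminus X)=Y\times\{(z,z,\dots)\}$$
is closed in $M^\omega\setminus X$ and homeomorphic to $Y\cong Y_0$. So $Y_0$ would be hemicompact, contradicting Lemma 7.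

**Step 5: the weight $\omega_1$ is least possible.** A space of countable weight is Lindelöf, so if it is countably compact it is compact, hence ultracomplete. Therefore no countably compact space of countable weight is a counterexample. In particular $w(X)=\omega_1$. $\blacksquare$

Nothing beyond ZFC was used: the functions $e_\beta$ of Lemma 4 were built by recursion, with a choice of a cofinal sequence at each limit. So the answer to the question of Section 1 is no, in ZFC.
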